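
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Closures of discrete subsets of squares\\ and countable $i$-weight}


\begin{abstract}
A Tychonoff space has countable $i$-weight if it admits a continuous bijection
onto a second countable Tychonoff space. We construct in ZFC a zero-dimensional
Hausdorff space $X$ of cardinality $\omega_2$ such that all discrete subsets of all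
finite powers of $X$ are closed and have size at most $\omega_1$, while some point of $X$
is not a $G_\delta$. Thus the closure of every discrete subset of $X\times X$ has
countable $i$-weight, but $X$ does not. The topology is read off from a coloring of
the pairs of $\omega_2$ that realizes all finite patterns. We also show that
the same space is a counterexample for $X^\omega$ in place of $X\times X$, and we
give a positive result for spaces that have a non-closed discrete subset and a dense
subset which is the union of an increasing sequence of discrete subspaces.
\end{abstract}

\section{The question and the results}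

All spaces are Tychonoff. A subset $D$ of a space is called \emph{discrete} if it is
discrete in the subspace topology; it need not be closed. A \emph{condensation} is a
continuous bijection. The \emph{$i$-weight} $iw(Y)$ of a space $Y$ is the minimal
weight of a Tychonoff space onto which $Y$ condenses; equivalently, it is the minimal
weight of a Tychonoff topology on $Y$ weaker than the original one. So
$iw(Y)\le\omega$ means that $Y$ condenses onto a second countable Tychonoff space.
We write $\mathfrak c=2^\omega$. The following elementary facts are
all that we shall need about this notion.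

\begin{lemma}\label{lem:iw}
Let $iw(Y)\le\omega$. Then
\begin{enumerate}
\item[(a)] $iw(Z)\le\omega$ for every subspace $Z\subset Y$, and $iw(Y\times Y)\le\omega$;
\item[(b)] every point of $Y$ is a $G_\delta$ in $Y$;
\item[(c)] $|Y|\le\mathfrak c$.
\end{enumerate}
Moreover, a discrete space has countable $i$-weight if and only if its cardinality is at
most $\mathfrak c$.
\end{lemma}

\begin{proof}
Let $f:Y\to M$ be a condensation onto a second countable Tychonoff space.
For (a), $f$ restricts to a condensation of $Z$ onto $f[Z]$, and $f\times f$ condenses
$Y\times Y$ onto $M\times M$. For (b), $\{f(y)\}$ is a $G_\delta$ in $M$, so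
$\{y\}=f^{-1}(f(y))$ is a $G_\delta$ in $Y$. For (c), a point of $M$ is determined by
the members of a countable base that contain it. One direction of the last statement is
(c). For the other, if $Z$ is discrete and $|Z|\le\mathfrak c$, then any injection of $Z$
into $\mathbb R$ is a condensation onto its image.
\end{proof}

By (a), if $iw(X)\le\omega$ then every subspace of $X\times X$ has countable $i$-weight;
in particular so does the closure $\overline D$ of every discrete $D\subset X\times X$.
The question is whether these particular subspaces carry all the information.

\begin{question}[\cite{DDSS}]\label{q:main}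
Suppose that $\overline D$ has countable $i$-weight for every discrete
$D\subset X\times X$. Must $X$ have countable $i$-weight?
\end{question}

If $X$ has a dense discrete subset $E$, the answer is yes: for any $p\in X$
the set $E\times\{p\}$ is discrete in $X\times X$, and its closure $X\times\{p\}$ is a
copy of $X$. With some more work the square lets one replace the single
dense discrete set by an increasing sequence of discrete sets with dense union, provided
that $X$ has at least one discrete set that is not closed (Theorem~\ref{thm:positive}).
So the answer is yes when discrete sets reach far enough. The same cases show where a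
counterexample could hide. If the discrete subsets of $X\times X$ reach nowhere, that is,
if they are all closed and none is larger than $\mathfrak c$, then by Lemma~\ref{lem:iw}
the hypothesis holds for a trivial reason and says little about $X$.
We construct such a space without countable $i$-weight. So the answer to
Question~\ref{q:main} is no.

\begin{theorem}[ZFC]\label{thm:main}
There is a zero-dimensional Hausdorff (hence Tychonoff) space $X$ with $|X|=\omega_2$
such that
\begin{enumerate}
\item[(1)] for every $1\le n<\omega$, every discrete $D\subset X^n$ is closed in $X^n$ and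
$|D|\le\omega_1$; in particular, for every discrete $D\subset X\times X$ the closure
$\overline D=D$ is a discrete space of size at most $\omega_1\le\mathfrak c$, so
$iw(\overline D)\le\omega$;
\item[(2)] $X$ has a point that is not a $G_\delta$; hence $X$ does not have countable
$i$-weight.
\end{enumerate}
\end{theorem}

By the \emph{analogous hypothesis} for a power $Y^\kappa$ we mean that $\overline D$ has
countable $i$-weight for every discrete $D\subset Y^\kappa$, the closure being taken in
$Y^\kappa$. For $\kappa=\omega$ it is still too weak, and for $\kappa=\omega_1$ it is
too strong to be of use.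

\begin{theorem}\label{thm:powers}
For the space $X$ constructed in the proof of Theorem~\ref{thm:main}, every discrete
$D\subset X^\omega$ has $|D|\le\omega_1$, and $\overline D\subset X^\omega$ is
metrizable and has countable $i$-weight. So even the analogous hypothesis for $X^\omega$
does not imply $iw(X)\le\omega$. On the other hand, no space $Y$ with more than one point
satisfies the analogous hypothesis for $Y^{\omega_1}$.
\end{theorem}

\begin{theorem}\label{thm:positive}
Suppose that $\overline D$ has countable $i$-weight for every discrete
$D\subset X\times X$. If $X$ has a non-closed discrete subset, and $X$ has a dense subset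
that is the union of an increasing sequence $D_0\subset D_1\subset\cdots$ of discrete
subspaces (for example, if $X$ is separable), then $iw(X)\le\omega$.
\end{theorem}

In the last theorem the example in parentheses refers only to the second condition, on a
dense subset.

Section~\ref{sec:idea} explains the construction in the smallest case.
Section~\ref{sec:coloring} provides the coloring, Section~\ref{sec:space} defines the
space, and Section~\ref{sec:discrete} contains the main argument and the proof of
Theorem~\ref{thm:main}. Theorems~\ref{thm:powers} and~\ref{thm:positive} are proved in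
Sections~\ref{sec:powers} and~\ref{sec:positive}; apart from its final remark, the latter
section is independent of the construction.

\section{The idea}\label{sec:idea}

We look for a space $X=\omega_2\cup\{\infty\}$ whose topology is generated by functions
$\varphi_\xi:X\to\omega_1$, $\xi<\omega_2$, where $\omega_1$ is taken discrete. There are
three demands.
\begin{enumerate}
\item[(A)] Every subset of $X$ of size at most $\omega_1$ is closed and discrete.
\item[(B)] No finite power of $X$ has a discrete subset of size $\omega_2$.
\item[(C)] The point $\infty$ is not a $G_\delta$.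
\end{enumerate}
Demands (A) and (B) together give part (1) of Theorem~\ref{thm:main}: discrete sets are
small by (B), and small sets are closed by (A).

At first sight (A) and (B) pull in opposite directions, since (A) asks for many open sets
and (B) for few. They are reconciled by dividing the labor. A set of ordinals of
size at most $\omega_1$ lies below some $\xi<\omega_2$, so (A) will hold if $\varphi_\xi$ is
injective on $\infty$ and the points \emph{below} $\xi$. The values
$\varphi_\xi(\gamma)$ at points
$\gamma$ \emph{above} $\xi$ remain free. We set $\varphi_\xi(\gamma)=c(\xi,\gamma)$ there,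
for a coloring $c:[\omega_2]^2\to\omega_1$ to be chosen so that (B) holds.

\medskip\noindent\textbf{The smallest case of (B).}
Let $D=\{x_i:i<\omega_2\}\subset\omega_2$ be discrete in $X$, and suppose that each
$x_i$ is isolated in $D$ by a single function $\varphi_{\xi_i}$, that is,
$\varphi_{\xi_i}(x_j)\ne\varphi_{\xi_i}(x_i)$ for $j\ne i$. Suppose also that the sets
$w_i=\{\xi_i,x_i\}$ are pairwise disjoint. The functions take only $\omega_1$ values, so we
may thin out to $\omega_2$ many indices $i$ for which $\varphi_{\xi_i}(x_i)$ is one
fixed value $\varepsilon$. It does not matter whether $x_i$ lies above or below $\xi_i$;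
only the value counts. Now suppose that $c$ has the following property: for every
$\varepsilon<\omega_1$, among any
$\omega_2$ pairwise disjoint finite nonempty sets there are two, $w_i$ and $w_j$, with
$\max w_i<\min w_j$ and $c$ constantly equal to $\varepsilon$ on $w_i\times w_j$. Then
$\xi_i<x_j$ and
\[
\varphi_{\xi_i}(x_j)=c(\xi_i,x_j)=\varepsilon=\varphi_{\xi_i}(x_i),
\]
which contradicts the choice of $\xi_i$. So the coloring forces some $x_j$ into the
neighborhood that was meant to isolate $x_i$.

\medskip\noindent\textbf{Why patterns are needed.}
Suppose next that $x_i$ is isolated in $D$ only by two functions together,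
$\varphi_{\xi_i}$ and $\varphi_{\xi_i'}$, with values
$\varepsilon\ne\varepsilon'$ at $x_i$. Now we need $c(\xi_i,x_j)=\varepsilon$ and
$c(\xi_i',x_j)=\varepsilon'$ at the same time, and a single color on $w_i\times w_j$ does
not do this. In $X^n$, with $s$ running through the functions and $k$ through the
coordinates, one must hit a prescribed matrix of colors. So $c$ should realize every
finite pattern $q:m\times m\to\omega_1$ on a suitable pair of $m$-element sets.

\medskip\noindent\textbf{Demand (C).}
With $\varphi_\xi(\infty)=0$ for all $\xi$, the point $\infty$ is not a $G_\delta$ if for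
every countable $I\subset\omega_2$ there is $\gamma$ above $I$ with $c(\xi,\gamma)=0$ for
all $\xi\in I$. The patterns alone do not give this: changing all colors $c(0,\gamma)$
to $1$ affects at most one member of a disjoint family, so it does not hurt the patterns,
but it makes the requirement fail for $I=\{0\}$. We
shall instead recolor by $0$, for each $\gamma$, at most countably many pairs
$\{\xi,\gamma\}$ with $\xi<\gamma$, and check that this does not destroy the patterns.
If $\mathfrak c=\omega_1$, this step can be skipped when only the failure of countable
$i$-weight is wanted, since then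
$|X|=\omega_2>\mathfrak c$ already excludes it by
Lemma~\ref{lem:iw}(c). The argument with $\infty$ works for all values of $\mathfrak c$.

\section{The coloring}\label{sec:coloring}

For a coloring $c$ of $[\omega_2]^2$ and $\xi<\gamma<\omega_2$ we write $c(\xi,\gamma)$ for
$c(\{\xi,\gamma\})$. If $w$ is an $m$-element set of ordinals, then
$w(0)<\dots<w(m-1)$ is its increasing enumeration; as usual $m=\{0,\dots,m-1\}$.
Countable sets may be finite.

\begin{definition}
A coloring $c:[\omega_2]^2\to\omega_1$ \emph{realizes all patterns} if for every
$1\le m<\omega$, every family $\mathcal W$ of $\omega_2$ many pairwise disjoint $m$-element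
subsets of $\omega_2$, and every $q:m\times m\to\omega_1$, there are $a,b\in\mathcal W$ with
$\max a<\min b$ and
\[
c(a(s),b(t))=q(s,t)\qquad\text{for all }s,t<m .
\]
\end{definition}

\subsection{The external input}

The only result that we take from outside is $\mathrm{Pr}_1(\omega_2,\omega_2,\omega_2,\omega)$;
see Shelah \cite{Shelah} and Rinot \cite{Rinot}. We use it in the following form.

\begin{fact}\label{fact:pr}
There is $d:[\omega_2]^2\to\omega_2$ such that for every family $\mathcal W$ of $\omega_2$
many pairwise disjoint finite nonempty subsets of $\omega_2$ and every $\zeta<\omega_2$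
there are $a,b\in\mathcal W$ with $\max a<\min b$ and $d(\alpha,\beta)=\zeta$ for all
$\alpha\in a$, $\beta\in b$.
\end{fact}

Rinot \cite{Rinot} proves that $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\kappa)$ holds
whenever $\lambda,\kappa$ are regular cardinals, $\lambda>\kappa^+$, and
$E^\lambda_{\ge\kappa}=\{\alpha<\lambda:\mathrm{cf}(\alpha)\ge\kappa\}$ has a non-reflecting
stationary subset. We apply this with $\lambda=\omega_2$ and $\kappa=\omega$.
Here a subset of a limit ordinal is stationary if it meets every closed unbounded
subset (club) of it, and a stationary $S\subset\lambda$ \emph{reflects} if $S\cap\alpha$ is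
stationary in $\alpha$ for some limit ordinal $\alpha<\lambda$. As the non-reflecting
stationary subset of $E^{\omega_2}_{\ge\omega}$ we take
\[
E^{\omega_2}_{\omega_1}=\{\alpha<\omega_2:\mathrm{cf}(\alpha)=\omega_1\}.
\]
It is stationary, because the $\omega_1$-th element of any club of $\omega_2$ has
cofinality $\omega_1$. It does not reflect. Indeed, let $\alpha<\omega_2$ be a limit ordinal.
If $\mathrm{cf}(\alpha)=\omega_1$, then $\alpha$ has a club of order type $\omega_1$; its limit
points below $\alpha$ form a club of $\alpha$ and have cofinality $\omega$, so they miss
$E^{\omega_2}_{\omega_1}$. If $\mathrm{cf}(\alpha)=\omega$, then a cofinal $\omega$-sequence of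
successor ordinals in $\alpha$ is a club of $\alpha$ that misses $E^{\omega_2}_{\omega_1}$.

\subsection{From one color to patterns}

Fact~\ref{fact:pr} controls a single value on $a\times b$, but it offers
$\omega_2$ colors. We use a color as a finite instruction that tells each pair
$\{\alpha,\beta\}$ which value to take, depending on finite pieces of
identification carried by $\alpha$ and $\beta$.

\begin{lemma}\label{lem:patterns}
There is a coloring $c_0:[\omega_2]^2\to\omega_1$ that realizes all patterns.
\end{lemma}

\begin{proof}
Let $d$ be as in Fact~\ref{fact:pr}. Since $2^{\omega_1}\ge\omega_2$, we can fix distinct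
functions $r_\alpha:\omega_1\to2$, $\alpha<\omega_2$. An \emph{instruction} is a pair $(F,p)$
with $F\subset\omega_1$ finite and $p:2^F\times2^F\to\omega_1$, where $2^F$ denotes the finite set of
functions from $F$ to $2$. There are $\omega_1$ many instructions, so we can fix a surjection
$\pi$ from $\omega_2$ onto the set of all of them. For $\alpha<\beta<\omega_2$ put
\[
c_0(\alpha,\beta)=p(r_\alpha|F,\,r_\beta|F),\qquad\text{where }(F,p)=\pi(d(\alpha,\beta)).
\]

Let $\{w_i:i<\omega_2\}$ be pairwise disjoint $m$-element subsets of $\omega_2$, where
$m\ge1$, and let
$q:m\times m\to\omega_1$. For each $i$ choose a finite $F_i\subset\omega_1$ such that the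
restrictions $r_{w_i(s)}|F_i$, $s<m$, are distinct. There are at most $\omega_1$
possibilities for the pair $(F_i,(r_{w_i(s)}|F_i)_{s<m})$, so there are
$J\subset\omega_2$ of size $\omega_2$, a finite set $F$, and distinct
$\sigma_0,\dots,\sigma_{m-1}\in2^F$ such that $F_i=F$ and $r_{w_i(s)}|F=\sigma_s$
for all $i\in J$, $s<m$. Let
$p(\sigma_s,\sigma_t)=q(s,t)$ for $s,t<m$ and $p=0$ elsewhere; this is a good definition
because the $\sigma_s$ are distinct. Choose $\zeta$ with $\pi(\zeta)=(F,p)$. By
Fact~\ref{fact:pr} there are $i,j\in J$ with $\max w_i<\min w_j$ and $d$ constantly $\zeta$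
on $w_i\times w_j$. Then
$c_0(w_i(s),w_j(t))=p(\sigma_s,\sigma_t)=q(s,t)$ for all $s,t<m$.
\end{proof}

\subsection{Vanishing on countable sets}

We now recolor for the sake of demand (C). For each $\gamma$ we choose
a countable set $I_\gamma\subset\gamma$ and change the color of $\{\xi,\gamma\}$, $\xi\in I_\gamma$,
to $0$. There are two points: every countable $I\subset\omega_2$ must be
contained in some $I_\gamma$, and the patterns must survive. For the second we use
Fodor's lemma: if $S\subset\omega_2$ is stationary and $f:S\to\omega_2$ satisfies
$f(j)<j$ for all $j\in S$, then $f$ is constant on a stationary subset of $S$.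

\begin{lemma}\label{lem:coloring}
There is $c:[\omega_2]^2\to\omega_1$ such that
\begin{enumerate}
\item[(i)] $c$ realizes all patterns;
\item[(ii)] for every countable $I\subset\omega_2$ there is $\gamma<\omega_2$ with
$I\subset\gamma$ and $c(\xi,\gamma)=0$ for all $\xi\in I$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $c_0$ be as in Lemma~\ref{lem:patterns}. For each $\delta<\omega_2$ fix an injection
$h_\delta:\omega_1\cdot\delta\to\omega_1$. Write each $\gamma<\omega_2$ uniquely as
$\gamma=\omega_1\cdot\delta+\eta$ with $\eta<\omega_1$, and put
\[
I_\gamma=\{\xi<\omega_1\cdot\delta:h_\delta(\xi)<\eta\}.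
\]
This is a subset of $\gamma$, and it is countable because $h_\delta$ is injective and $\eta$
is countable. For $\xi<\gamma$ let $c(\xi,\gamma)=0$ if $\xi\in I_\gamma$ and
$c(\xi,\gamma)=c_0(\xi,\gamma)$ otherwise.

\emph{Proof of} (ii). Given a countable $I$, choose $\delta<\omega_2$ with
$I\subset\omega_1\cdot\delta$ and $\eta<\omega_1$ with $h_\delta[I]\subset\eta$. For
$\gamma=\omega_1\cdot\delta+\eta$ we have $I\subset I_\gamma\subset\gamma$, so
$c(\xi,\gamma)=0$ for all $\xi\in I$.

\emph{Proof of} (i). Let $\mathcal W$ be a family of $\omega_2$ many pairwise disjoint
$m$-element subsets of $\omega_2$, where $m\ge1$, and let $q:m\times m\to\omega_1$. For each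
$\rho<\omega_2$ at most $\omega_1$ members of $\mathcal W$ meet $\rho+1$, because they are
disjoint. So we can choose recursively $w_j\in\mathcal W$, $j<\omega_2$, with
$\min w_j>\sup_{i<j}\max w_i$; thus $\max w_i<\min w_j$ whenever
$i<j<\omega_2$.

Pairs $i<j$ for which some color between $w_i$ and $w_j$ was possibly changed are
to be avoided. For $j\in E^{\omega_2}_{\omega_1}$ let
\[
F(j)=\Bigl\{i<j:\ w_i\cap\bigcup_{t<m}I_{w_j(t)}\ne\emptyset\Bigr\}.
\]
The union is countable and each of its points lies in at most one $w_i$, so
$F(j)$ is countable. Since $\mathrm{cf}(j)=\omega_1$, it follows that $\sup F(j)<j$. (This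
is the reason for restricting to cofinality $\omega_1$: a countable set may be cofinal in
an ordinal of cofinality $\omega$.) By Fodor's lemma there are a stationary
$S\subset E^{\omega_2}_{\omega_1}$ and $\rho<\omega_2$ with $\sup F(j)=\rho$ for all
$j\in S$.

The set $\{i\in S:i>\rho\}$ has size $\omega_2$, so we can apply
Lemma~\ref{lem:patterns} to $\{w_i:i\in S,\ i>\rho\}$. It gives $i,j\in S$ above $\rho$ with
$\max w_i<\min w_j$, hence $i<j$, and $c_0(w_i(s),w_j(t))=q(s,t)$ for all $s,t<m$. As
$\sup F(j)=\rho<i<j$, we have $i\notin F(j)$. So $w_i(s)\notin I_{w_j(t)}$, and
$c(w_i(s),w_j(t))=c_0(w_i(s),w_j(t))=q(s,t)$ for all $s,t<m$.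
\end{proof}

\section{The space}\label{sec:space}

Fix $c$ as in Lemma~\ref{lem:coloring}. Let $X=\omega_2\cup\{\infty\}$, where
$\infty\notin\omega_2$. For each $\xi<\omega_2$ fix an injection
$e_\xi:\xi\to\omega_1\setminus\{0\}$ and define $\varphi_\xi:X\to\omega_1$ by
\[
\varphi_\xi(\gamma)=
\begin{cases}
e_\xi(\gamma)&\text{if }\gamma<\xi,\\
0&\text{if }\gamma=\xi,\\
c(\xi,\gamma)&\text{if }\xi<\gamma<\omega_2,
\end{cases}
\qquad\qquad \varphi_\xi(\infty)=0 .
\]
Give $X$ the weakest topology that makes all $\varphi_\xi$ continuous, where $\omega_1$
is discrete. A base at $x\in X$ consists of the clopen sets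
\[
[x;a]=\{y\in X:\varphi_\xi(y)=\varphi_\xi(x)\text{ for all }\xi\in a\},\qquad
a\subset\omega_2\text{ finite};
\]
note that enlarging $a$ shrinks $[x;a]$. Since $e_\xi$ is injective and omits the value $0$,
\begin{equation}\label{eq:inj}
\varphi_\xi\ \text{ is injective on }\ \xi\cup\{\infty\}\qquad(\xi<\omega_2).
\end{equation}
Any two points of $X$ lie in $\xi\cup\{\infty\}$ for some $\xi<\omega_2$, so the functions
$\varphi_\xi$ separate points, and $X$ embeds in a product of discrete spaces. Hence $X$ is
zero-dimensional and Hausdorff, and therefore Tychonoff. Clearly $|X|=\omega_2$.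

Demands (A) and (C) are now immediate. Demand (A) uses the lower parts $e_\xi$, and
demand (C) uses Lemma~\ref{lem:coloring}(ii).

\begin{proposition}\label{prop:small}
Every $A\subset X$ with $|A|\le\omega_1$ is closed and discrete in $X$.
\end{proposition}

\begin{proof}
Let $x\in X$. Choose $\xi<\omega_2$ larger than all ordinals of $A\cup\{x\}$ other than
$\infty$. Then $A\cup\{x\}\subset\xi\cup\{\infty\}$, so \eqref{eq:inj} gives
$[x;\{\xi\}]\cap A\subset\{x\}$. Thus every point of $X$ has a neighborhood that
contains no point of $A$ other than itself, which means that $A$ is closed and discrete.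
\end{proof}

\begin{proposition}\label{prop:gdelta}
The set $\{\infty\}$ is not a $G_\delta$ in $X$.
\end{proposition}

\begin{proof}
Let $G=\bigcap_{n<\omega}G_n$, where each $G_n$ is open and contains $\infty$. Choose finite
$a_n\subset\omega_2$ with $[\infty;a_n]\subset G_n$, and let $I=\bigcup_na_n$. By
Lemma~\ref{lem:coloring}(ii) there is $\gamma<\omega_2$ with $I\subset\gamma$ and
$c(\xi,\gamma)=0$ for all $\xi\in I$. Then $\varphi_\xi(\gamma)=c(\xi,\gamma)=0=\varphi_\xi(\infty)$
for all $\xi\in I$, so $\gamma\in\bigcap_n[\infty;a_n]\subset G$ and $G\ne\{\infty\}$.
\end{proof}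

\section{Discrete subsets of finite powers}\label{sec:discrete}

We turn to demand (B). The argument is the one of Section~\ref{sec:idea}, with two
additions. First, the finite sets formed from the points and the functions isolating them
need not be disjoint; we use the $\Delta$-system lemma to split off a common
root. Second, the values that must be repeated form a matrix, which is the pattern
handed to the coloring.

Recall that a family of sets is a \emph{$\Delta$-system with root $R$} if any two distinct
members intersect exactly in $R$. The $\Delta$-system lemma, in the form needed here, says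
that every family of $\omega_2$ many distinct finite sets contains a $\Delta$-system of size
$\omega_2$. We also use that $\omega_2$ is regular: if a set of size $\omega_2$ is divided
into at most $\omega_1$ classes, then one class has size $\omega_2$.

\begin{proposition}\label{prop:discrete}
For $1\le n<\omega$, every discrete subspace of $X^n$ has size at most $\omega_1$.
\end{proposition}

\begin{proof}
Suppose that $D=\{x^i:i<\omega_2\}\subset X^n$ is discrete, where the points
$x^i=(x^i_k)_{k<n}$ are distinct. (A larger discrete set has a discrete subset of this
size.) For each $i$ choose a finite $a_i\subset\omega_2$ with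
\begin{equation}\label{eq:isolate}
\prod_{k<n}[x^i_k;a_i]\cap D=\{x^i\}.
\end{equation}
A single set $a_i$ suffices for all coordinates, since we may take the union of the sets
used for the separate coordinates. Put
\[
v_i=a_i\cup\bigl(\{x^i_k:k<n\}\setminus\{\infty\}\bigr),
\]
a finite subset of $\omega_2$. Since $x^i\in(v_i\cup\{\infty\})^n$, a given finite set equals
$v_i$ for only finitely many $i$. So, passing to $\omega_2$ many indices, we may assume that
the $v_i$ are distinct, and then that they form a $\Delta$-system with some root $R$.

\emph{Making everything uniform.} Put $w_i=v_i\setminus R$; these sets are pairwise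
disjoint. We fix the following data one after another. At each step, once the earlier
data are fixed, there are finitely many items with at most $\omega_1$
possible values each. So, after passing to $\omega_2$ many indices and
re-indexing by $\omega_2$, we may assume that none of the data depends on $i$.
\begin{itemize}
\item The size $m$ of $w_i$.
\item The place of each coordinate. Each $x^i_k$ lies in $w_i\cup R\cup\{\infty\}$. So there
are a set $K\subset n$, numbers $t_k<m$ for $k\in K$, and points $x^*_k\in R\cup\{\infty\}$
for $k\in n\setminus K$ such that
\[
x^i_k=w_i(t_k)\ \ (k\in K),\qquad x^i_k=x^*_k\ \ (k\in n\setminus K).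
\]
\item The place of $a_i$: the sets $R'=a_i\cap R$ and $P=\{s<m:w_i(s)\in a_i\}$. Thus
$a_i=R'\cup\{w_i(s):s\in P\}$.
\item The value $\varphi_\xi(x^i_k)$, for each $\xi\in R'$ and $k\in K$.
\item The value $q(s,k):=\varphi_{w_i(s)}(x^i_k)$, for each $s\in P$ and $k\in K$.
\end{itemize}
Since the points $x^i$ are distinct, $K\ne\emptyset$, and hence $m\ge1$.
The last two items use that the functions $\varphi_\xi$ have only $\omega_1$ values,
fewer than there are indices.

\emph{Applying the coloring.} Define $q':m\times m\to\omega_1$ by
$q'(s,t_k)=q(s,k)$ for $s\in P$, $k\in K$, and $q'=0$ elsewhere. This is well defined: if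
$t_k=t_{k'}$, then $x^i_k=x^i_{k'}$, so $q(s,k)=q(s,k')$. By Lemma~\ref{lem:coloring}(i)
there are $i,j$ with $\max w_i<\min w_j$ and $c(w_i(s),w_j(t))=q'(s,t)$ for all $s,t<m$.

\emph{The contradiction.} We claim that $x^j_k\in[x^i_k;a_i]$ for all $k<n$. For
$k\in n\setminus K$ this holds because $x^j_k=x^*_k=x^i_k$. Let $k\in K$ and $\xi\in a_i$. If
$\xi\in R'$, then $\varphi_\xi(x^j_k)=\varphi_\xi(x^i_k)$, since this value does not depend
on the index. Otherwise $\xi=w_i(s)$ for some $s\in P$. Then
$\xi\le\max w_i<\min w_j\le w_j(t_k)=x^j_k$, so $\varphi_\xi(x^j_k)$ is given by the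
coloring:
\[
\varphi_\xi(x^j_k)=c(w_i(s),w_j(t_k))=q'(s,t_k)=q(s,k)=\varphi_{w_i(s)}(x^i_k)=\varphi_\xi(x^i_k).
\]
This proves the claim. So $x^j\in\prod_{k<n}[x^i_k;a_i]\cap D=\{x^i\}$ by
\eqref{eq:isolate}. But $x^j\ne x^i$, since for $k\in K$ the points $x^i_k\in w_i$ and
$x^j_k\in w_j$ lie in disjoint sets.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1) Let $D\subset X^n$ be discrete. By Proposition~\ref{prop:discrete}, $|D|\le\omega_1$. Let
$A\subset X$ be the union of the coordinate projections of $D$; then $|A|\le\omega_1$, and $A$
is closed and discrete in $X$ by Proposition~\ref{prop:small}. Hence $A^n$ is closed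
and discrete in $X^n$, and so its subset $D$ is closed in $X^n$. Thus $\overline D=D$ is a
discrete space of size at most $\omega_1\le\mathfrak c$, and $iw(\overline D)\le\omega$ by
Lemma~\ref{lem:iw}.

(2) The point $\infty$ is not a $G_\delta$ by Proposition~\ref{prop:gdelta}. By
Lemma~\ref{lem:iw}(b), $X$ does not have countable $i$-weight.
\end{proof}

For $n=2$, part (1) says that $X$ satisfies the hypothesis of Question~\ref{q:main}, and
part (2) says that it violates the conclusion.

\section{Infinite powers}\label{sec:powers}

In $X^\omega$ a basic open set restricts only finitely many coordinates, so the bound on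
discrete sets is inherited from the finite powers. Discrete sets need not be
closed any more, but their closures live in a countable power of a small discrete space.

\begin{proof}[Proof of Theorem~\ref{thm:powers}]
\emph{The power $X^\omega$.} Let $D\subset X^\omega$ be discrete and suppose that
$|D|\ge\omega_2$. For each $x\in D$ choose $n_x<\omega$ and a finite $a_x\subset\omega_2$
such that the set
\[
N_x=\{y\in X^\omega:y_k\in[x_k;a_x]\text{ for all }k<n_x\}
\]
satisfies $N_x\cap D=\{x\}$. For some $n$ the set $D'=\{x\in D:n_x=n\}$ has size at least
$\omega_2$. If $n=0$, then $N_x=X^\omega$ for $x\in D'$, so $|D'|\le1$, which is absurd.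
So $n\ge1$. Let $\mathrm{pr}:X^\omega\to X^n$ be the projection to the first $n$ coordinates. For
$x\in D'$ the set $N_x$ is the preimage under $\mathrm{pr}$ of the open box
$B_x=\prod_{k<n}[x_k;a_x]$. If $y\in D'$ and $\mathrm{pr}(y)\in B_x$, then $y\in N_x\cap D$,
so $y=x$. Hence $\mathrm{pr}$ is injective on $D'$, and
$B_x\cap\mathrm{pr}[D']=\{\mathrm{pr}(x)\}$ for $x\in D'$. So $\mathrm{pr}[D']$ is a discrete
subset of $X^n$ of size at least $\omega_2$, contradicting
Proposition~\ref{prop:discrete}. Therefore $|D|\le\omega_1$.

Let $A\subset X$ be the union of all coordinate projections of $D$. Then $|A|\le\omega_1$, so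
$A$ is closed and discrete in $X$ by Proposition~\ref{prop:small}. Hence $A^\omega$ is
closed in $X^\omega$ and $\overline D\subset A^\omega$. As a countable power of a discrete
space, $A^\omega$ is metrizable. An injection $A\to\mathbb R$, which exists since
$\omega_1\le\mathfrak c$, is continuous on the discrete space $A$ and induces a continuous
injection $A^\omega\to\mathbb R^\omega$. So $\overline D$ is metrizable and
$iw(\overline D)\le\omega$. By Theorem~\ref{thm:main}(2), $X$ itself does not have
countable $i$-weight.

\emph{The power $Y^{\omega_1}$.} Let $Y$ be any space with two points $a\ne b$. Let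
$e\in Y^{\omega_1}$ be constantly $a$, and for $\alpha<\omega_1$ let $e_\alpha$ be $b$ at the
coordinate $\alpha$ and $a$ elsewhere. Put $D=\{e_\alpha:\alpha<\omega_1\}$. If $V\ni b$ is
open in $Y$ and $a\notin V$, then $\{y:y_\alpha\in V\}\cap D=\{e_\alpha\}$; so $D$ is
discrete. A neighborhood of $e$ contains a basic one, which restricts finitely many
coordinates, so it contains all but finitely many $e_\alpha$. Hence $e\in\overline D$, and
every $G_\delta$ set of $\overline D$ containing $e$ contains all but countably many
$e_\alpha$. So $\{e\}$ is not a $G_\delta$ in $\overline D$, and $\overline D$ does not have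
countable $i$-weight by Lemma~\ref{lem:iw}(b).
\end{proof}

\section{A positive result}\label{sec:positive}

Finally we prove Theorem~\ref{thm:positive}. The difficulty is that
the dense set $\bigcup_nD_n$ need not be discrete. The first factor of the square provides
room to spread the sets $D_n$ apart. The idea is clearest when $X$ contains a
sequence of distinct points $e_n\to p$ with all $e_n\ne p$. Then
$\{(e_n,y):n<\omega,\ y\in D_n\}$ is discrete, and its closure contains $\{p\}\times X$:
a point $y\in D_m$ belongs to all $D_n$ with $n\ge m$, so $(p,y)$ is a limit of the points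
$(e_n,y)$, and $\bigcup_nD_n$ is dense. In general there is only a non-closed discrete set
$E$ in place of the sequence, and we must assign to each $e\in E$ an index $n(e)$ that grows
as $e$ approaches a point $p\in\overline E\setminus E$. The hypothesis, applied to a copy of
$E$ in the square, makes $p$ a $G_\delta$ in $\overline E$, and this supplies such an
assignment.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Let $E\subset X$ be discrete and not closed, let $p\in\overline E\setminus E$, and let
$D_0\subset D_1\subset\cdots$ be discrete subspaces of $X$ such that $S=\bigcup_nD_n$ is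
dense in $X$. (If $X$ is separable with dense set $\{y_k:k<\omega\}$, take
$D_n=\{y_k:k\le n\}$; finite sets are discrete.)

The set $E\times\{p\}$ is discrete in $X\times X$, and its closure
$\overline E\times\{p\}$ is homeomorphic to $\overline E$. So $iw(\overline E)\le\omega$ by
hypothesis, and $p$ is a $G_\delta$ in $\overline E$ by Lemma~\ref{lem:iw}(b). Hence there
are open sets $X=W_0\supset W_1\supset\cdots$ in $X$ with
$\overline E\cap\bigcap_nW_n=\{p\}$. For $e\in E$ let
\[
n(e)=\max\{n:e\in W_n\},
\]
which exists since $e\ne p$ and the $W_n$ decrease. Put
\[
D=\{(e,y):e\in E,\ y\in D_{n(e)}\}\subset X\times X .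
\]

\emph{$D$ is discrete.} Given $(e,y)\in D$, take open sets $U\ni e$ and $V\ni y$ with
$U\cap E=\{e\}$ and $V\cap D_{n(e)}=\{y\}$. If $(e',y')\in(U\times V)\cap D$, then $e'=e$,
so $y'\in V\cap D_{n(e)}$ and $y'=y$.

\emph{$\{p\}\times X\subset\overline D$.} Let $y\in S$, say $y\in D_m$, and let $O\ni p$ and
$V\ni y$ be open. Since $O\cap W_m$ is a neighborhood of $p\in\overline E$, there is
$e\in E\cap O\cap W_m$. Then $n(e)\ge m$, so $y\in D_m\subset D_{n(e)}$, and
$(e,y)\in D\cap(O\times V)$. Thus $\{p\}\times S\subset\overline D$, and
$\{p\}\times X\subset\overline D$ because $S$ is dense.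

By hypothesis $iw(\overline D)\le\omega$. By Lemma~\ref{lem:iw}(a), its subspace
$\{p\}\times X$, a copy of $X$, has countable $i$-weight.
\end{proof}

\begin{remark}
The space $X$ of Theorem~\ref{thm:main} violates both additional assumptions of
Theorem~\ref{thm:positive}. All its discrete subsets are closed. A union of countably
many discrete subsets has size at most $\omega_1$, hence is closed by
Proposition~\ref{prop:small}, and it is not all of $X$ because $|X|=\omega_2$; so it is not
dense.
\end{remark}

\begin{thebibliography}{9}

\bibitem{DDSS}
\emph{Diagonals And Discrete Subsets Of Squares},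
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf}.

\bibitem{Rinot}
A.~Rinot, \emph{Complicated colorings}, Math. Res. Lett. \textbf{21} (2014), 1367--1388.

\bibitem{Shelah}
S.~Shelah, \emph{Colouring and non-productivity of $\aleph_2$-cc}, Ann. Pure Appl. Logic
\textbf{84} (1997), 153--174.

\end{thebibliography}

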